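\title{A superlinear lower bound for the rigidity of generic Vandermonde matrices}

\begin{abstract}
We show that for every $c<\frac12$ there is $a(c)>0$ such that, for large $n$, at least $a(c)\,n\ln n$ entries of the $n\times n$ Vandermonde matrix with algebraically independent nodes must be changed to bring its rank down to $cn$. Algebraic independence forces the set of changed positions to work, in the limit, for every permutation matrix at once. We bound the size of such a set of positions by encoding many permutations as almost orthogonal Pl\"ucker vectors in a space of small dimension. This bound on sets of positions has no superlinear analogue at rank $2n/3$.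
\end{abstract}

\section{Rigidity of the generic Vandermonde matrix}\label{sec:intro}

The \emph{weight} of a matrix is its number of nonzero entries. For an $n\times n$ matrix $A$ over a field $\mathbb F$ and an integer $0\le r\le n$, the \emph{rigidity}
\[
R_r(A)=\min\{\operatorname{weight}(S):\ S\in\mathbb F^{n\times n},\ \operatorname{rk}(A-S)\le r\}
\]
is the least number of entries of $A$ that must be changed to obtain a matrix of rank at most $r$. For real $r$ we write $R_r$ for $R_{\lfloor r\rfloor}$. Elements $x_1,\dots,x_n$ of a field of characteristic $0$ are \emph{algebraically independent} if $f(x_1,\dots,x_n)\ne0$ for every nonzero $f\in\mathbb Z[X_1,\dots,X_n]$. The \emph{generic Vandermonde matrix} is $V_n=(x_i^{\,j-1})_{1\le i,j\le n}$ with $x_1,\dots,x_n\in\mathbb C$ algebraically independent.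

Every invertible $A$ satisfies $n-r\le R_r(A)\le(n-r)^2$. The lower bound holds because a matrix of weight $s$ has rank at most $s$. For the upper bound, move an invertible $r\times r$ submatrix $A_{11}$ to the upper left corner and replace the opposite block $A_{22}$ by $A_{21}A_{11}^{-1}A_{12}$. Both ends occur. A permutation matrix has rigidity $n-r$. A matrix with $n^2$ algebraically independent entries has rigidity $(n-r)^2$: the entries of a matrix of rank at most $r$ lie in a field generated by $r(2n-r)=n^2-(n-r)^2$ of them, so $s$ changes suffice only if $n^2\le n^2-(n-r)^2+s$.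

The matrix $V_n$ has only $n$ independent parameters, and this count says nothing about it once $r\ge1$. At small rank it is nevertheless as rigid as a matrix can be, up to a constant factor: Lokam proved that $R_{\sqrt n/2}(V_n)>cn^2$ for an absolute constant $c>0$. For rank proportional to $n$ the following question is posed in \cite{notes}.

\begin{quote}
Are there a constant $c>0$ and a function $f$ with $f(n)/n\to\infty$ such that $R_{cn}(V_n)\ge f(n)$ for all sufficiently large $n$?
\end{quote}

One would guess yes, since $V_n$ has no visible way to lose rank: the determinant of a square submatrix is a signed sum of distinct monomials in the $x_i$, hence nonzero. So the changed positions must meet every $(r+1)\times(r+1)$ submatrix. For $r=\lfloor cn\rfloor$ this condition alone yields only a linear bound. There are at most $4^n$ such submatrices, and $s$ independent uniformly random positions miss a given one with probability at most $e^{-c^2s}$; so some set of at most $s$ positions meets them all once $s>c^{-2}n\ln4$. A superlinear bound needs a family of constraints larger than exponential, and we obtain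 one from the $n!$ permutations of the nodes. Throughout, $\ln$ is the natural logarithm and $[n]=\{1,\dots,n\}$.

\begin{theorem}\label{thm:main}
Let $\mathbb F$ be a field of characteristic $0$, let $x_1,\dots,x_n\in\mathbb F$ be algebraically independent, let $0\le d_1<\dots<d_n$ be integers, and let $A=(x_i^{d_j})_{1\le i,j\le n}$. For every integer $0\le r<n/2$, with $\theta=1-2r/n$,
\[
R_r(A)\ \ge\ \frac{\frac\theta2\,n\ln n-4n}{2\ln(78/\theta^3)} .
\]
\end{theorem}

The exponents $d_j=j-1$ give $V_n$, and the question has a positive answer.

\begin{corollary}\label{cor:main}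
\begin{enumerate}
\item[(a)] Let $0<c<\frac12$ and $a<\dfrac{1-2c}{4\ln(78/(1-2c)^3)}$. Then $R_{cn}(V_n)\ge a\,n\ln n$ for all large $n$.
\item[(b)] $R_{n/4}(V_n)\ge\frac1{60}\,n\ln n$ for all large $n$.
\item[(c)] If $r_n\le\frac n2\bigl(1-\frac{(\ln\ln n)^2}{\ln n}\bigr)$, then $R_{r_n}(V_n)/n\to\infty$.
\end{enumerate}
\end{corollary}

\begin{proof}
If $\theta\ge\theta_0>0$ and $\frac{\theta_0}2\ln n>4$, the bound of Theorem~\ref{thm:main} is at least its value at $\theta_0$, because the numerator increases and the denominator decreases with $\theta$. For (a) take $\theta_0=1-2c$; the value at $\theta_0$ is asymptotic to $\frac{\theta_0}{4\ln(78/\theta_0^3)}\,n\ln n$. For (b) the constant in (a) is $1/(8\ln624)$, which exceeds $1/60$ since $\ln 624<7$. For (c) take $\theta_0=(\ln\ln n)^2/\ln n$. For large $n$ the numerator is $n\bigl(\frac12(\ln\ln n)^2-4\bigr)>0$ and the denominator is at most $2\ln78+6\ln\ln n$.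
\end{proof}

Theorem~\ref{thm:main} is deduced from a statement in which no Vandermonde matrix appears. A \emph{pattern} is a set $\Sigma\subseteq[n]\times[n]$, and $\mathbb C^\Sigma$ is the space of complex $n\times n$ matrices whose entries outside $\Sigma$ are zero. For a permutation $\pi$ of $[n]$, the matrix $P_\pi$ has entry $1$ at the positions $(i,\pi(i))$ and $0$ elsewhere.

\begin{definition}\label{def:universal}
A pattern $\Sigma$ is \emph{$r$-universal} if for every permutation $\pi$ of $[n]$ there are complex $n\times n$ matrices $A_m\to P_\pi$ and matrices $S_m\in\mathbb C^\Sigma$ with $\operatorname{rk}(A_m-S_m)\le r$ for all $m$.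
\end{definition}

A single permutation matrix is as far from rigid as an invertible matrix can be. The strength of the definition is that one pattern must serve all of them.

\begin{theorem}\label{thm:pattern}
Let $0\le r<n/2$ be an integer, let $\theta=1-2r/n$, and let $\Sigma\subseteq[n]\times[n]$ be $r$-universal. Then
\[
|\Sigma|\ \ge\ \frac{\frac\theta2\,n\ln n-4n}{2\ln(78/\theta^3)} .
\]
\end{theorem}

\begin{proposition}\label{prop:diagonal}
The diagonal pattern $\{(i,i):i\in[n]\}$ is $\lfloor2n/3\rfloor$-universal.
\end{proposition}

An $r$-universal pattern is $r'$-universal for $r'\ge r$, so Theorem~\ref{thm:pattern} has no superlinear analogue for $r\ge2n/3$. This is a limit of the method and gives no upper bound for $R_r(V_n)$. Whether $R_{cn}(V_n)$ is superlinear for $\frac12\le c<1$ is not settled here.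

Section~\ref{sec:reduction} reduces Theorem~\ref{thm:main} to Theorem~\ref{thm:pattern}. Section~\ref{sec:tools} builds the counting argument and runs it for $r=0$, Section~\ref{sec:general} treats all $r<n/2$, and Section~\ref{sec:diagonal} proves Proposition~\ref{prop:diagonal}.

\section{From generic matrices to universal patterns}\label{sec:reduction}

Two observations drive the reduction. All algebraically independent tuples are alike algebraically, so a pattern that works for one works for a dense set of tuples. And multiplying rows and columns by nonzero scalars changes neither ranks nor supports, so the pattern also works for all rescaled matrices. We state this for a general family.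

\begin{proposition}\label{prop:reduction}
Let $A(Z)$ be an $n\times n$ matrix with entries in $\mathbb Q(Z_1,\dots,Z_N)$, written as fractions, and let $U\subseteq\mathbb C^N$ be the open set where no denominator vanishes. Suppose that every permutation matrix is a limit of matrices $DA(z)D'$ with $z\in U$ and $D,D'$ invertible diagonal complex matrices. Let $x_1,\dots,x_N$ be algebraically independent elements of a field $\mathbb F$ of characteristic $0$, and let $S$ be a matrix over $\mathbb F$ with $\operatorname{rk}(A(x)-S)\le r$. Then the support $\Sigma$ of $S$ is $r$-universal.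
\end{proposition}

\begin{proof}
Let $\Omega\subseteq U$ be the set of algebraically independent tuples in $\mathbb C^N$.

\emph{The pattern works at every $z\in\Omega$.} Let $K\subseteq\mathbb F$ be the field generated by the $x_i$ and the entries of $S$. We construct a field embedding $\varphi:K\to\mathbb C$ with $\varphi(x_i)=z_i$. Since both tuples are algebraically independent, $x_i\mapsto z_i$ defines an isomorphism $\mathbb Q(x)\to\mathbb Q(z)$. Choose finitely many $t_1,\dots,t_h\in K$, algebraically independent over $\mathbb Q(x)$, such that $K$ is algebraic over $\mathbb Q(x,t)$. Only countably many complex numbers are algebraic over a given countable subfield, so we can choose, one at a time, $t_1',\dots,t_h'\in\mathbb C$ algebraically independent over $\mathbb Q(z)$ and send $t_i$ to $t_i'$. Finally, an embedding of a field into an algebraically closed field extends to every algebraic extension. Applying $\varphi$ entrywise gives $\varphi(A(x))=A(z)$ and $\varphi(S)\in\mathbb C^\Sigma$. All $(r+1)\times(r+1)$ minors of $A(x)-S$ vanish, hence so do those of $A(z)-\varphi(S)$, and $\operatorname{rk}(A(z)-\varphi(S))\le r$.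

\emph{The set $\Omega$ is dense in $\mathbb C^N$.} Its complement is the union of the zero sets of the countably many nonzero polynomials in $\mathbb Z[Z_1,\dots,Z_N]$. Each is closed with empty interior, and the Baire category theorem applies.

\emph{Passing to the limit.} Fix $\pi$ and choose $D_mA(z^{(m)})D'_m\to P_\pi$ as in the hypothesis. For fixed $m$ the map $z\mapsto D_mA(z)D'_m$ is continuous on $U$, so there is $\tilde z^{(m)}\in\Omega$ such that $A_m=D_mA(\tilde z^{(m)})D'_m$ differs from $D_mA(z^{(m)})D'_m$ by at most $1/m$ in each entry. Then $A_m\to P_\pi$. Take $\tilde S_m\in\mathbb C^\Sigma$ with $\operatorname{rk}(A(\tilde z^{(m)})-\tilde S_m)\le r$ and put $S_m=D_m\tilde S_mD'_m$. Then $S_m\in\mathbb C^\Sigma$ and $\operatorname{rk}(A_m-S_m)\le r$.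
\end{proof}

Characteristic $0$ and algebraic independence are used only to build $\varphi$. Some such hypothesis is needed: equal nodes give a Vandermonde matrix of rank $1$.

\begin{proof}[Proof of Theorem~\ref{thm:main} from Theorem~\ref{thm:pattern}]
We check that $A(Z)=(Z_i^{d_j})$ satisfies the hypothesis of Proposition~\ref{prop:reduction}. Fix $\pi$. We want the entry in column $\pi(i)$ to dominate row $i$ after scaling. If $z_i=m^{\alpha_i}$ and column $j$ is multiplied by $m^{-d_j^2}$, the $(i,j)$ entry is $m^{\alpha_id_j-d_j^2}$, and $d\mapsto\alpha d-d^2$ has its unique maximum at $d=\alpha/2$. So for $m\ge2$ put $z_i=m^{2d_{\pi(i)}}$, $D=\operatorname{diag}(m^{-d_{\pi(i)}^2})_i$ and $D'=\operatorname{diag}(m^{-d_j^2})_j$. Then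
\[
(DA(z)D')_{ij}=m^{-(d_{\pi(i)}-d_j)^2},
\]
which equals $1$ for $j=\pi(i)$ and is at most $1/m$ otherwise, because the $d_j$ are distinct integers. Now let $S$ have weight $R_r(A)$ and $\operatorname{rk}(A-S)\le r$. Its support is $r$-universal, and Theorem~\ref{thm:pattern} bounds its size.
\end{proof}

\begin{remark}
The same argument gives the bound of Theorem~\ref{thm:main} for every family as in Proposition~\ref{prop:reduction}. An example is the generic Cauchy matrix $(1/(x_i-y_j))$ with $2n$ algebraically independent parameters: for $y_j=j$, $x_i=\pi(i)+1/m$, $D=m^{-1}I$, $D'=I$, the $(i,j)$ entry is $1/(1+m(\pi(i)-j))$, which tends to $(P_\pi)_{ij}$.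
\end{remark}

\begin{example}\label{ex:two}
Let $n=2$, $r=1$, $\Sigma=\{(2,2)\}$. Changing $x_2$ to $x_1$ makes $V_2$ singular, so $\Sigma$ is $1$-universal. For the identity take $A_m=I$ and $S_m=\operatorname{diag}(0,1)$. For the transposition $\pi$ take
\[
A_m=\begin{pmatrix}1/m&1\\1&0\end{pmatrix},\qquad S_m=\begin{pmatrix}0&0\\0&-m\end{pmatrix},\qquad A_m-S_m=\begin{pmatrix}1/m&1\\1&m\end{pmatrix}.
\]
The limit in Definition~\ref{def:universal} cannot be removed, since $\det(P_\pi-S)=-1$ for all $S\in\mathbb C^\Sigma$. For the same reason $S_m$ is necessarily unbounded: a convergent subsequence would give $S\in\mathbb C^\Sigma$ with $\det(P_\pi-S)=0$.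
\end{example}

\section{Pl\"ucker vectors and the case $r=0$}\label{sec:tools}

We want to say that a pattern with $s$ positions can tell apart only $e^{O(s+n)}$ situations, while a universal pattern must tell apart $e^{\gamma n\ln n}$ permutations for some constant $\gamma>0$. By Example~\ref{ex:two} the matrices $S_m$ may escape to infinity, so we first replace matrices by objects that live in a compact space.

\subsection*{Graphs and frames}
Elements of $\mathbb C^{2n}$ are row vectors $(y,y')$ with $y,y'\in\mathbb C^n$, and $\langle a,b\rangle=ab^*$, where ${}^*$ is the conjugate transpose. The \emph{graph} of an $n\times n$ matrix $B$ is the row space $\Gamma(B)=\{(y,yB):y\in\mathbb C^n\}$ of $[I\,|\,B]$. The rank condition becomes an intersection condition: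
\begin{equation}\label{eq:intersection}
\dim\bigl(\Gamma(A)\cap\Gamma(B)\bigr)=\dim\{y:yA=yB\}=n-\operatorname{rk}(A-B).
\end{equation}
A \emph{frame} is an $n\times2n$ matrix $G$ with orthonormal rows, that is, $GG^*=I$. Frames form a compact set. In Example~\ref{ex:two} the graph of $S_m$ has the orthonormal basis $(1,0,0,0)$, $(0,1,0,-m)/\sqrt{1+m^2}$, which converges to a basis of the plane spanned by $(1,0,0,0)$ and $(0,0,0,1)$. This plane is not a graph, but it still meets $\Gamma(P_\pi)$ in the line through $(1,0,0,1)$.

To count subspaces by linear algebra we turn them into vectors. For an $n\times2n$ matrix $G$, the \emph{Pl\"ucker vector} $\omega(G)\in\mathbb C^{\binom{2n}n}$ is the vector of all $n\times n$ minors of $G$; it is the exterior product of the rows. For an $n\times n$ matrix $T$ and $n\times 2n$ matrices $G,H$,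
\begin{equation}\label{eq:plucker}
\omega(TG)=\det(T)\,\omega(G),\qquad\langle\omega(G),\omega(H)\rangle=\det(GH^*),
\end{equation}
the second identity being the Cauchy--Binet formula. In particular $\omega(G)$ is a unit vector when $G$ is a frame. For a vector $w=(w_\alpha)$ and $p\ge1$, the tensor power $w^{\otimes p}$ is the vector with coordinates $w_{\alpha_1}\cdots w_{\alpha_p}$, and $\langle w^{\otimes p},v^{\otimes p}\rangle=\langle w,v\rangle^p$.

The counting principle is that almost orthogonal vectors need room.

\begin{lemma}\label{lem:gram}
Let $w_1,\dots,w_K$ be unit vectors in a complex inner product space of dimension at most $D$, with $|\langle w_a,w_b\rangle|^2\le\varepsilon$ for $a\ne b$. If $D\varepsilon\le\frac12$, then $K\le2D$.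
\end{lemma}

\begin{proof}
The Gram matrix $Q=(\langle w_a,w_b\rangle)$ is Hermitian of rank at most $D$. The Cauchy--Schwarz inequality for its nonzero eigenvalues gives $(\operatorname{tr}Q)^2\le D\operatorname{tr}(Q^2)$. Here $\operatorname{tr}Q=K$ and $\operatorname{tr}(Q^2)=\sum_{a,b}|Q_{ab}|^2\le K+K^2\varepsilon$. Dividing by $K$ gives $K\le D+D\varepsilon K\le D+K/2$.
\end{proof}

\subsection*{Overlaps for $r=0$}
If $\Sigma$ is $0$-universal, then $S_m=A_m\to P_\pi$, and the natural vector to attach to $\pi$ is $w_\pi=\omega(F_\pi)$, where $F_\pi=2^{-1/2}[I\,|\,P_\pi]$ is a frame with row space $\Gamma(P_\pi)$. The $(i,k)$ entry of $P_\pi P_\rho^*$ is $1$ exactly when $\pi(i)=\rho(k)$, so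
\begin{equation}\label{eq:N}
F_\pi F_\rho^*=\tfrac12(I+P_\tau),\qquad\tau=\rho^{-1}\pi .
\end{equation}
A cycle of length $\ell$ of $\tau$ gives a block of $P_\tau$ with characteristic polynomial $X^\ell-1$, so it contributes to $\det\frac12(I+P_\tau)$ the factor $(1-(-1)^\ell)/2^\ell$, which is $0$ or $2^{1-\ell}$. Writing $\operatorname{cyc}(\tau)$ for the number of cycles, fixed points included, we obtain
\begin{equation}\label{eq:overlap0}
|\langle w_\pi,w_\rho\rangle|\le2^{\operatorname{cyc}(\rho^{-1}\pi)-n}.
\end{equation}
For $n=3$ the overlap is $0$ if $\tau$ is a transposition and $\frac14$ if $\tau$ is a $3$-cycle. So the vectors are almost orthogonal when the quotients $\rho^{-1}\pi$ have few cycles, and we need many permutations with this property.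

\begin{lemma}\label{lem:perms}
For every real $0<\kappa\le n$ there is a set $\mathcal P$ of permutations of $[n]$ with $|\mathcal P|\ge n^\kappa(2e)^{-n}$ and $\operatorname{cyc}(\rho^{-1}\pi)<\kappa$ for all distinct $\pi,\rho\in\mathcal P$.
\end{lemma}

\begin{proof}
A permutation $\tau$ with $k$ cycles is determined by the set $T$ of smallest elements of its cycles and the values $\tau^{-1}(i)$ for $i\notin T$. Indeed, these data give $\tau(j)$ whenever $\tau(j)\notin T$; starting from $t\in T$ we follow the cycle until an element $j$ with no given image appears, and then $\tau(j)=t$. So at most $\binom nkn^{n-k}$ permutations have $k$ cycles, and at most $B=2^nn^{n-\kappa}$ have at least $\kappa$ cycles.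

Let $\mathcal P$ be maximal with the required property, which is symmetric since $\operatorname{cyc}(\tau^{-1})=\operatorname{cyc}(\tau)$. Every permutation $\pi$ satisfies $\operatorname{cyc}(\rho^{-1}\pi)\ge\kappa$ for some $\rho\in\mathcal P$: take $\rho=\pi$ if $\pi\in\mathcal P$, and use maximality otherwise. Each $\rho$ accounts for at most $B$ permutations $\pi$, so $|\mathcal P|\ge n!/B\ge(n/e)^n2^{-n}n^{\kappa-n}$.
\end{proof}

\subsection*{The space spanned by a pattern}
For a pattern $\Sigma$ and an integer $p\ge1$ let
\[
W_p=\operatorname{span}\bigl\{\omega([I\,|\,S])^{\otimes p}:S\in\mathbb C^\Sigma\bigr\}.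
\]

\begin{lemma}\label{lem:dim}
Let $\Sigma$ have $k_t$ positions in row $t$ and $s=\sum_tk_t$ positions in total. For all $p\ge1$ and $0<q<1$,
\[
\dim W_p\le\prod_{t=1}^n\binom{k_t+p}p\le q^{-s}(1-q)^{-n(p+1)} .
\]
\end{lemma}

\begin{proof}
Regard the entries $S_{tj}$, $(t,j)\in\Sigma$, as variables. A determinant is linear in each row, so each coordinate of $\omega([I\,|\,S])$ has degree at most $1$ in the variables of row $t$, for every $t$. Each coordinate of the $p$-th tensor power therefore has degree at most $p$ in the variables of each row. Collecting terms, $\omega([I\,|\,S])^{\otimes p}=\sum_\mu\mu(S)\,v_\mu$, where $\mu$ runs over the monomials of degree at most $p$ in the variables of each row and the vectors $v_\mu$ do not depend on $S$. There are $\binom{k+p}p$ monomials of degree at most $p$ in $k$ variables, which gives the first inequality. The second follows from $\binom{k+p}pq^k\le\sum_{h\ge0}\binom{h+p}pq^h=(1-q)^{-p-1}$.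
\end{proof}

\subsection*{The count for $r=0$}
A $0$-universal pattern contains every position $(i,\pi(i))$, so $s=n^2$. We ignore this and see what the count gives, assuming for simplicity that every row has $k=s/n\ge1$ positions. The subspace $W_p$ is closed, so it contains $w_\pi^{\otimes p}$ for every $\pi$. Take $\mathcal P$ from Lemma~\ref{lem:perms} with $\kappa=n/2$. By \eqref{eq:overlap0} the squared overlaps of the vectors $w_\pi^{\otimes p}$, $\pi\in\mathcal P$, are at most $2^{-np}$.

For $p=1$ the dimension bound is $(k+1)^n\ge2^n$, and the condition $D\varepsilon\le\frac12$ of Lemma~\ref{lem:gram} fails. This is why tensor powers enter: for fixed $k$ the factor $\binom{k+p}p$ grows polynomially in $p$, while the overlap decays exponentially. For $p=4k$ we have $\binom{5k}k\le(5e)^k$, so $D=(5e)^s$ and $\varepsilon=16^{-s}$ are admissible, and $D\varepsilon=(5e/16)^s\le\frac12$ for $s\ge5$. Lemma~\ref{lem:gram} gives $n^{n/2}(2e)^{-n}\le2(5e)^s$, that is, $s\ge\frac{n\ln n}{2\ln(5e)}-O(n)$. This is far from $n^2$, but the argument survives when $r$ is proportional to $n$.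

\section{The general case}\label{sec:general}

Fix an integer $0\le r<n/2$, put $\theta=1-2r/n\in(0,1]$, and let $\Sigma$ be $r$-universal with $|\Sigma|=s$. For $r>0$ the vector $\omega(F_\pi)^{\otimes p}$ need not lie in $W_p$. What lies there is the limit of the graphs of the $S_m$, and by \eqref{eq:intersection} this limit shares a large subspace with $\Gamma(P_\pi)$.

\begin{lemma}\label{lem:frames}
For every permutation $\pi$ there is a frame $G_\pi$ whose first $n-r$ rows lie in $\Gamma(P_\pi)$ and such that $\omega(G_\pi)^{\otimes p}\in W_p$ for all $p\ge1$.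
\end{lemma}

\begin{proof}
Take $A_m,S_m$ as in Definition~\ref{def:universal}. By \eqref{eq:intersection}, $\Gamma(S_m)\cap\Gamma(A_m)$ contains $n-r$ orthonormal vectors. Extend them to an orthonormal basis of $\Gamma(S_m)$, and let $G^{(m)}$ be the frame with these rows. By compactness, $G^{(m)}$ converges to a frame $G_\pi$ along a subsequence. Each of the first $n-r$ rows of $G^{(m)}$ has the form $(y^{(m)},y^{(m)}A_m)$. Its first half $y^{(m)}$ converges to some $y$, so the row converges to $(y,yP_\pi)\in\Gamma(P_\pi)$. Further, $G^{(m)}=T_m[I\,|\,S_m]$ for some $n\times n$ matrix $T_m$, so $\omega(G^{(m)})^{\otimes p}=\det(T_m)^p\,\omega([I\,|\,S_m])^{\otimes p}\in W_p$ by \eqref{eq:plucker}. A finite-dimensional subspace is closed, so the limit $\omega(G_\pi)^{\otimes p}$ lies in $W_p$.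
\end{proof}

From now on $w_\pi=\omega(G_\pi)$. The overlap $\langle w_\pi,w_\rho\rangle=\det(G_\pi G_\rho^*)$ is the determinant of a matrix whose last $r$ rows and last $r$ columns are not under our control, so an exact formula like the one behind \eqref{eq:overlap0} is lost. Singular values are the right tool, because a change of rank $j$ shifts them by at most $j$ places. The singular values $\sigma_1(X)\ge\dots\ge\sigma_n(X)\ge0$ of an $n\times n$ matrix $X$ are the square roots of the eigenvalues of $X^*X$. We recall that $\sigma_i(X^*)=\sigma_i(X)$, that $\sigma_1(X)$ is the operator norm $\|X\|$, that $\prod_i\sigma_i(X)=|\det X|$, that the singular values of a normal matrix are the moduli of its eigenvalues, and the min-max formula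
\[
\sigma_i(X)=\min_{\dim L=n-i+1}\ \max_{v\in L,\ |v|=1}|Xv|,
\]
where $L$ runs over subspaces of column vectors. Two consequences are needed.
\begin{enumerate}
\item[(i)] If $\operatorname{rk}Y\le j$ and $i+j\le n$, then $\sigma_{i+j}(X+Y)\le\sigma_i(X)$. Indeed, let $L$ attain the minimum for $\sigma_i(X)$. Then $L\cap\ker Y$ contains a subspace of dimension $n-i-j+1$, and $|(X+Y)v|=|Xv|\le\sigma_i(X)$ for its unit vectors.
\item[(ii)] If $\|Y\|,\|Z\|\le1$, then $\sigma_i(YXZ)\le\sigma_i(X)$. For the left factor use $|YXv|\le|Xv|$, and for the right factor pass to conjugate transposes.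
\end{enumerate}

\begin{lemma}\label{lem:singular}
Let $\pi,\rho$ be permutations, $\tau=\rho^{-1}\pi$ and $N=\frac12(I+P_\tau)$. Then
\[
|\langle w_\pi,w_\rho\rangle|\le\prod_{i=1}^{n-2r}\sigma_i(N).
\]
\end{lemma}

\begin{proof}
Let $M=G_\pi G_\rho^*$, and let $E$ be the diagonal matrix with $n-r$ ones followed by $r$ zeros. Extend the first $n-r$ rows of $G_\pi$ to an orthonormal basis of $\Gamma(P_\pi)$. The resulting frame is $YF_\pi$ for some $n\times n$ matrix $Y$, and $Y$ is unitary since $YY^*=YF_\pi F_\pi^*Y^*=I$. Thus $EG_\pi=EYF_\pi$. The same construction for $\rho$ gives a unitary $Z$ with $EG_\rho=EZF_\rho$. By \eqref{eq:N},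
\[
EME=(EG_\pi)(EG_\rho)^*=EY\,N\,Z^*E,
\]
so $\sigma_i(EME)\le\sigma_i(N)$ by (ii). The difference $M-EME=(I-E)M+EM(I-E)$ has rank at most $2r$, so (i) gives $\sigma_{i+2r}(M)\le\sigma_i(N)$ for $1\le i\le n-2r$. The remaining singular values of $M$ are at most $\|G_\pi\|\,\|G_\rho^*\|=1$. Multiply all $n$ bounds and use \eqref{eq:plucker}.
\end{proof}

This is where $r<n/2$ is used. For $r\ge n/2$ the product is empty, and no bound can follow from the rows alone: one $n$-dimensional subspace can contain $(n-r)$-dimensional subspaces of both $\Gamma(P_\pi)$ and $\Gamma(P_\rho)$.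

The lemma keeps only the $\theta n$ \emph{largest} singular values of $N$, and each cycle of $\tau$ contributes a singular value equal to $1$. We therefore allow at most $\theta n/2$ cycles and show that at most $\theta n/4$ further singular values are close to $1$.

\begin{lemma}\label{lem:overlap}
If $\operatorname{cyc}(\rho^{-1}\pi)\le\theta n/2$, then $|\langle w_\pi,w_\rho\rangle|^2\le e^{-\beta n}$ with $\beta=\theta^3/26$.
\end{lemma}

\begin{proof}
A cycle of length $\ell$ of $\tau=\rho^{-1}\pi$ contributes to $P_\tau$ the eigenvalues $e^{2\pi\mathrm{i}k/\ell}$ with $k\in\mathbb Z$, $-\ell/2<k\le\ell/2$; in numerical expressions such as this one, $\pi$ denotes the number $3.14\ldots$. The matrix $N$ is normal and $\frac12|1+e^{\mathrm{i}\phi}|=|\cos(\phi/2)|$, so the cycle contributes the singular values $\cos(\pi|k|/\ell)$, with $0\le\pi|k|/\ell\le\pi/2$. Such a value exceeds $\cos(\pi\theta/8)$ only if $|k|<\theta\ell/8$, which holds for at most $\theta\ell/4+1$ integers $k$. Summing over the cycles, at most $\theta n/4+\theta n/2$ singular values of $N$ exceed $\cos(\pi\theta/8)$. Hence at least $\theta n/4$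 of the $\theta n=n-2r$ factors in Lemma~\ref{lem:singular} are at most $\cos(\pi\theta/8)$, and the others are at most $1$. On $[0,\pi/2)$ we have $-\ln\cos y\ge y^2/2$, since both sides vanish at $0$ and $\tan y\ge y$. Therefore
\[
|\langle w_\pi,w_\rho\rangle|^2\le\cos(\pi\theta/8)^{\theta n/2}\le\exp\Bigl(-\frac{\theta n}2\cdot\frac{\pi^2\theta^2}{128}\Bigr)=e^{-\pi^2\theta^3n/256}\le e^{-\theta^3n/26},
\]
because $26\pi^2>26\cdot9.85>256$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:pattern}]
Take $\mathcal P$ from Lemma~\ref{lem:perms} with $\kappa=\theta n/2$. By Lemmas~\ref{lem:frames} and~\ref{lem:overlap}, the unit vectors $w_\pi^{\otimes p}$, $\pi\in\mathcal P$, lie in $W_p$ and have squared overlaps at most $\varepsilon=e^{-\beta np}$. We choose $q$ in Lemma~\ref{lem:dim} so that the dimension bound grows with $p$ at half the rate at which $\varepsilon$ decays: let $q=1-e^{-\beta/2}$. Then $\dim W_p\le D$, where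
\[
D=q^{-s}e^{\beta n(p+1)/2},\qquad D\varepsilon=q^{-s}e^{-\beta n(p-1)/2}.
\]
Put $\lambda=s\ln(1/q)+\ln2$, so that $e^\lambda=2q^{-s}$, and let $p=\lceil1+2\lambda/(\beta n)\rceil$. Then $\beta n(p-1)/2\ge\lambda$, so $D\varepsilon\le\frac12$, and Lemma~\ref{lem:gram} gives $|\mathcal P|\le2D$. On the other hand $p+1\le3+2\lambda/(\beta n)$, so $D\le q^{-s}e^{3\beta n/2}e^\lambda=2q^{-2s}e^{3\beta n/2}$. Altogether
\[
n^{\theta n/2}(2e)^{-n}\le|\mathcal P|\le4q^{-2s}e^{3\beta n/2}.
\]
Take logarithms. Since $\beta\le\frac1{26}$, $n\ge1$ and $\ln(2e)+\frac3{52}+\ln4<1.70+0.06+1.39<4$,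
\[
2s\ln(1/q)\ \ge\ \tfrac\theta2\,n\ln n-n\ln(2e)-\tfrac32\beta n-\ln4\ \ge\ \tfrac\theta2\,n\ln n-4n .
\]
Finally, $1-e^{-y}\ge y-y^2/2$ for $y\ge0$ gives $q\ge\frac\beta2-\frac{\beta^2}8\ge\frac\beta3=\frac{\theta^3}{78}$, where the middle step needs only $\beta\le\frac43$. Hence $2s\ln(78/\theta^3)\ge2s\ln(1/q)$, and dividing by $2\ln(78/\theta^3)>0$ completes the proof.
\end{proof}

\section{The diagonal pattern}\label{sec:diagonal}

The construction repeats the trick of Example~\ref{ex:two}: a large free entry on the diagonal makes two consecutive rows of a cycle proportional.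

\begin{proof}[Proof of Proposition~\ref{prop:diagonal}]
Fix $\pi$. Relabeling rows and columns by the same bijection preserves the diagonal and makes $P_\pi$ block diagonal, with one block per cycle. In a block of size $\ell$, row $i$ is the unit row vector $u_{i+1}$, with indices modulo $\ell$. For $\delta>0$ we construct, block by block, a matrix $L$ and a diagonal matrix $S$ such that $L+S\to P_\pi$ as $\delta\to0$ and each block of $L$ of size $\ell$ has rank at most $2\ell/3$.

For $\ell=1$ take $L=0$ and $S=1$. For $\ell\ge2$ and $1\le a\le\lfloor\ell/2\rfloor$, let rows $2a-1$ and $2a$ of $L$ be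
\[
u_{2a}+\delta u_{2a+1}\qquad\text{and}\qquad\delta^{-1}u_{2a}+u_{2a+1},
\]
and if $\ell$ is odd let row $\ell$ of $L$ be $u_1$. Let $S$ have the entry $-\delta^{-1}$ at each position $(2a,2a)$ and $0$ elsewhere. For $\ell=3$,
\[
L=\begin{pmatrix}0&1&\delta\\0&\delta^{-1}&1\\1&0&0\end{pmatrix},\qquad L+S=\begin{pmatrix}0&1&\delta\\0&0&1\\1&0&0\end{pmatrix}.
\]
In general, row $2a-1$ of $L+S$ is $u_{2a}+\delta u_{2a+1}\to u_{2a}$, row $2a$ is $u_{2a+1}$, and for odd $\ell$ row $\ell$ is $u_1$, as required. Rows $2a-1$ and $2a$ of $L$ are proportional, so the block has rank at most $\lceil\ell/2\rceil$. This is $\ell/2\le2\ell/3$ for even $\ell$, and $(\ell+1)/2\le2\ell/3$ for odd $\ell\ge3$.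

Summing over the blocks, $\operatorname{rk}L\le2n/3$, and $\operatorname{rk}L$ is an integer. With $\delta=1/m$, the matrices $A_m=L+S$ and $S_m=S$ satisfy Definition~\ref{def:universal} for $r=\lfloor2n/3\rfloor$.
\end{proof}

\begin{thebibliography}{1}
\bibitem{notes} \emph{Discrete Math, 19th Day, Friday 8/6/04}, \texttt{http://people.cs.uchicago.edu/\~{}laci/reu04/n19.pdf}.
\end{thebibliography}
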